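# A separable $C^*$-algebra whose corona has no automorphism except the identity

## 1. Multipliers, coronas, remainders, and automorphisms with Borel graph

Throughout, $\mathbb N=\{0,1,2,\dots\}$, $\mathbb T$ is the unit circle, and locally compact spaces are Hausdorff. A $C^*$-algebra is a norm-closed self-adjoint subalgebra $A$ of $\mathcal B(H)$ for some complex Hilbert space $H$. The commutative ones are the algebras $C_0(X)$ with $X$ locally compact. The algebra $C_0(X)$ is unital exactly when $X$ is compact, and it is separable when $X$ is second countable.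

**Definition 1.1 (multiplier algebra, strict topology).** Let $A$ be nonunital and let it act nondegenerately on $H$ (the span of $AH$ is dense). Its multiplier algebra is
$$\mathcal M(A)=\{m\in\mathcal B(H): mA\subseteq A,\ Am\subseteq A\}.$$
The strict topology on $\mathcal M(A)$ is given by the seminorms $m\mapsto\|ma\|$ and $m\mapsto\|am\|$, $a\in A$. The closed unit ball of $\mathcal M(A)$ with the strict topology is written $\mathcal M(A)_1$; it is Polish when $A$ is separable.

**Example 1.2.** If $A=C_0(X)$, then $\mathcal M(A)=C_b(X)$. If $c\in C_0(X)$ has $c(x)=1$, then $|a(x)|\le\|ac\|$, so each evaluation $a\mapsto a(x)$ is strictly continuous. For $X=\mathbb N$ we have $A=c_0$ and $\mathcal M(A)=\ell^\infty$, and on the unit ball the strict topology is the topology of coordinatewise convergence. If $A=\mathcal K(H)$, then $\mathcal M(A)=\mathcal B(H)$.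

**Definition 1.3 (corona algebra).** $\mathcal Q(A)=\mathcal M(A)/A$, with quotient map $\pi:\mathcal M(A)\to\mathcal Q(A)$.

**Example 1.4.** Since $C_b(X)=C(\beta X)$, and $C_0(X)$ consists of those functions whose extension vanishes on $\beta X\setminus X$, we get $\mathcal Q(C_0(X))=C(\beta X\setminus X)$. For $X=\mathbb N$ this is $\ell^\infty/c_0$. For $A=\mathcal K(H)$ with $H$ separable, $\mathcal Q(A)$ is the Calkin algebra.

**Definition 1.5 (topologically trivial; Coskey and Farah).** An automorphism $\Phi$ of $\mathcal Q(A)$ is topologically trivial if its graph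
$$\{(a,b)\in\mathcal M(A)_1\times\mathcal M(A)_1:\ \Phi(\pi(a))=\pi(b)\}$$
is a Borel subset of $\mathcal M(A)_1\times\mathcal M(A)_1$.

**Example 1.6 (the identity).** Let $X$ be locally compact, second countable and metrizable, and write $X=\bigcup_mK_m$ with $K_m$ compact and $K_m\subseteq\operatorname{int}K_{m+1}$. The graph of the identity of $\mathcal Q(C_0(X))$ is
$$\{(a,b):a-b\in C_0(X)\}=\bigcap_{r\ge1}\bigcup_m\{(a,b):|a(x)-b(x)|\le\tfrac1r\text{ for all }x\in X\setminus K_m\}.$$
Each set on the right is closed, because evaluations are strictly continuous. So the graph is $F_{\sigma\delta}$, and the identity is topologically trivial.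

**Example 1.7 (automorphisms given by a formula).** If $\varphi$ is a homeomorphism of $X$, then $a\mapsto a\circ\varphi$ preserves $C_b(X)$ and $C_0(X)$, so it induces an automorphism of the corona. Its graph is $\{(a,b):a\circ\varphi-b\in C_0(X)\}$, which is $F_{\sigma\delta}$ as in Example 1.6. Likewise the shift $(a_n)\mapsto(a_{n+1})$ induces an automorphism of $\ell^\infty/c_0$, with inverse induced by the right shift. Its graph is $\{(a,b):a_{n+1}-b_n\to0\}$, which is again $F_{\sigma\delta}$.

**Remark 1.8 (counting).** Let $A$ be separable. An automorphism is determined by its graph, because elements of norm less than $1$ in $\mathcal Q(A)$ lift to $\mathcal M(A)_1$. A Polish space has at most $2^{\aleph_0}$ Borel subsets, so there are at most $2^{\aleph_0}$ topologically trivial automorphisms. Also $|\mathcal Q(A)|\le2^{\aleph_0}$, so there are at most $2^{2^{\aleph_0}}$ automorphisms in all. Under the Continuum Hypothesis (CH) these two bounds read $\aleph_1$ and $2^{\aleph_1}$.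

**Remainders.** Let $X$ be locally compact, second countable and metrizable. We use the textbook facts about the Stone–Čech compactification: $X$ is open and dense in $\beta X$; every $f\in C_b(X)$ extends uniquely to $\beta X$, and we denote the extension by $f$ as well; continuous maps $X\to Y$ extend to $\beta X\to\beta Y$; disjoint closed subsets of the normal space $X$ have disjoint closures in $\beta X$. Put $X^*=\beta X\setminus X$. For $f\in C(X^*)$, a *lift* of $f$ is an element of $C_b(X)$ whose extension restricts to $f$ on $X^*$.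

**Definition 1.9.** For closed $F\subseteq X$ let $F^*=\operatorname{cl}_{\beta X}F\cap X^*$.

**Example 1.10.** In $X=[0,\infty)$ the sets $F=\{4^k\}$ and $G=\{2\cdot4^k\}$ are closed, disjoint and noncompact. So $F^*$ and $G^*$ are disjoint, and by (2) below they are nonempty.

We need four rules, for closed $F,G\subseteq X$.

$$(F\cap G)^*=F^*\cap G^*,\qquad (F\cup G)^*=F^*\cup G^*. \tag{1}$$
Only "$\supseteq$" in the first equation needs a word. If $\xi\in F^*\cap G^*$ is not in $\operatorname{cl}_{\beta X}(F\cap G)$, take a closed neighborhood $M$ of $\xi$ in $\beta X$ that misses $F\cap G$. Then $F\cap M$ and $G\cap M$ are disjoint closed subsets of $X$ with $\xi$ in both closures, which is impossible.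

$$F^*=\emptyset\iff F\text{ is compact}. \tag{2}$$
If $F^*=\emptyset$, then $\operatorname{cl}_{\beta X}F\subseteq X$, so $F=\operatorname{cl}_{\beta X}F$ is compact. The converse is clear. By (1) and (2), if $X\setminus F$ has compact closure, then $F^*=X^*$.

$$\text{For }f\in C_b(X):\quad f=0\text{ on }F^*\iff f|_F\in C_0(F). \tag{3}$$
If $f=0$ on $F^*$, then $\{x\in F:|f(x)|\ge\varepsilon\}$ is closed with empty remainder, hence compact. Conversely, if this set is compact, then every point of $F^*$ is in the closure of $\{x\in F:|f(x)|<\varepsilon\}$, so $|f|\le\varepsilon$ on $F^*$.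

(4) *If $V\subseteq X^*$ is open in $X^*$, $\xi\in V$, and $\mathcal N$ is an open neighborhood of $\xi$ in $\beta X$, then there is an open $O\subseteq X\cap\mathcal N$ with $\xi\in\operatorname{cl}_{\beta X}O$ and $(\operatorname{cl}_XO)^*\subseteq V$. Such an $O$ is not relatively compact in $X$.*

Take $f\in C(\beta X,[0,1])$ with $f(\xi)=1$ and $f=0$ on the closed set $X^*\setminus V$, and let $O=\{x\in X:f(x)>\frac12\}\cap\mathcal N$. Since $X$ is dense and $\{f>\frac12\}\cap\mathcal N$ is an open neighborhood of $\xi$, we have $\xi\in\operatorname{cl}_{\beta X}O$. On $(\operatorname{cl}_XO)^*$ we have $f\ge\frac12$, so this set lies in $V$. If $\operatorname{cl}_XO$ were compact, it would be closed in $\beta X$ and contain $\xi\notin X$, which is absurd.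

## 2. The Coskey–Farah conjecture and the two theorems

Let PFA be the Proper Forcing Axiom, OCA the Open Coloring Axiom, and $MA_{\aleph_1}$ Martin's Axiom for $\aleph_1$ dense sets.

**Conjecture (Coskey–Farah).** Let $A$ be a separable nonunital $C^*$-algebra. Then

- CH implies that there exist $2^{\aleph_1}$ automorphisms of $\mathcal Q(A)$ that are not topologically trivial;
- PFA implies that all automorphisms of $\mathcal Q(A)$ are topologically trivial.

The second item is settled: a theorem of Vignati says that OCA $+\,MA_{\aleph_1}$ implies that all automorphisms of $\mathcal Q(A)$ are topologically trivial for separable $A$, and PFA implies OCA $+\,MA_{\aleph_1}$. The problem, recorded in the report "Mathematisches Forschungsinstitut Oberwolfach" (doi:10.4171/owr/2020/14), is to prove or disprove the first item. In plain words: does CH always give a corona as many non-Borel symmetries as the count in Remark 1.8 permits?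

The answer is no. By Examples 1.6 and 1.7, automorphisms with a concrete description tend to be topologically trivial. So one way to break the first item is to find a corona with very few automorphisms of any kind. The extreme case occurs.

**Theorem 2.1 (ZFC).** There is a connected, locally compact, noncompact, second countable metrizable space $X$ such that the only automorphism of $\mathcal Q(C_0(X))=C(\beta X\setminus X)$ is the identity. Equivalently, the only homeomorphism of $\beta X\setminus X$ onto itself is the identity.

**Theorem 2.2 (ZFC).** (a) For $X$ as constructed and $n\ge1$, all automorphisms of $\mathcal Q(M_n(C_0(X)))$ are topologically trivial. (b) There are $2^{\aleph_0}$ spaces as in Theorem 2.1 with pairwise non-isomorphic coronas.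

Theorem 2.1 refutes the first item. The algebra $A=C_0(X)$ is separable and nonunital, its corona has a single automorphism, and that one is topologically trivial by Example 1.6. So ZFC + CH proves that the number of automorphisms of $\mathcal Q(A)$ that are not topologically trivial is $0$, not $2^{\aleph_1}$.

The word "equivalently" in Theorem 2.1 is Gelfand duality: every automorphism $h$ of $C(X^*)$ has the form $h(f)=f\circ\theta$ for a unique homeomorphism $\theta$ of $X^*$.

## 3. The half-line, and winding numbers on a half-infinite cylinder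

**The half-line.** Let $X=[0,\infty)$. The homeomorphism $s\mapsto2s$ of $X$ carries the set $F$ of Example 1.10 to $G$, so the induced homeomorphism of $X^*$ carries $F^*\ne\emptyset$ to $G^*$, which is disjoint from $F^*$. So the remainder of the half-line is not rigid. In the same way the shift of Example 1.7 moves points of $\mathbb N^*$: the even numbers go to the odd ones, up to finitely many. A rigid remainder therefore needs a space $X$ that has no such symmetries near infinity.

A sensible first plan is to put a different label at every place of $X$, so that no place can be moved to another. But an automorphism of $C(X^*)$ is not assumed to come from a map of $X$. So the labels must be readable from the algebra $C(X^*)$ alone, and it is not enough that they are visible in $X$. The next example shows a label that is readable in this sense.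

**The cylinder.** Let $X=\mathbb T\times[0,\infty)$, and let $U$ be the unitary group of $C(X^*)$. Take $u\in U$ with lift $\tilde u$. The set $\{|\tilde u|\le\frac12\}$, taken in $\beta X$, is closed and misses $X^*$, so it is a compact subset of some $\mathbb T\times[0,t)$. For $s\ge t$ the winding number of $\tilde u(\cdot,s)$ is defined and independent of $s$. Another lift differs by an element of $C_0(X)$, which is less than $\frac12$ in modulus far out, so it gives the same number far out. We get a surjective homomorphism $w:U\to\mathbb Z$.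

If $u$ is a $k$-th power for every $k\ge1$, then $w(u)$ is divisible by every $k$, so $w(u)=0$. Conversely, let $w(u)=0$. Then $f=\tilde u/|\tilde u|$ on $\mathbb T\times[t,\infty)$ acts trivially on the fundamental group, so $f=e^{ig}$ there. Extending $e^{ig/k}$ to $C_b(X)$ by Tietze gives a $k$-th root of $u$ in $U$. Hence $\ker w=\bigcap_k\{v^k:v\in U\}$. Every automorphism $h$ of $C(X^*)$ preserves the right-hand side, so it acts on $U/\ker w\cong\mathbb Z$, and $w\circ h=\pm w$.

So the winding number is determined by the algebra up to sign. Two features made this work: the cross-section $\mathbb T$ is still there at infinity, and the parameter space $[t,\infty)$ is connected, so we get one number and not a sequence of numbers. But one circle does not locate points, and many circles would all carry the same group $\mathbb Z$, in which divisibility cannot tell one circle from another. We replace circles by solenoids for different primes.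

## 4. Classes of circle-valued functions; solenoids; gluing logarithms

**Definition 4.1.** For compact metrizable $K$ let $H^1(K)=C(K,\mathbb T)/\{e^{ig}:g\in C(K,\mathbb R)\}$, written additively. If $f$ is a continuous function, defined and nonvanishing on $K$ (and possibly defined on a larger set), then $[f]_K$ is the class of $f/|f|$ on $K$.

**Example 4.2.** $H^1([0,1])=0$, and $H^1(\mathbb T)\cong\mathbb Z$ by the degree.

Clearly $[ff']_K=[f]_K+[f']_K$, and classes are compatible with restriction.

(5) *If $|f-f'|<|f|$ on $K$, then $[f]_K=[f']_K$.* Indeed, $|1-f'/f|<1$, so $f'/f$ has positive real part and hence a continuous logarithm.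

(6) *If $S$ is connected and $f:K\times S\to\mathbb C\setminus\{0\}$ is continuous, then $[f(\cdot,s)]_K$ does not depend on $s$.* Fix $s_0$ and let $\delta=\min|f(\cdot,s_0)|>0$. Since $K$ is compact, $|f(\cdot,s)-f(\cdot,s_0)|<\delta$ on $K$ for all $s$ in a neighborhood of $s_0$. By (5) the class is locally constant in $s$, and $S$ is connected.

**Definition 4.3 (solenoid).** For a prime $p$ let $\Sigma_p=\{(\zeta_k)_{k\ge0}\in\mathbb T^{\mathbb N}:\zeta_{k+1}^p=\zeta_k\}$.

This is a compact metrizable group. It is an inverse limit of circles, hence connected. Each coordinate $\zeta_k:\Sigma_p\to\mathbb T$ is onto, since $\zeta_k$ determines $\zeta_0,\dots,\zeta_{k-1}$ and we can choose $p$-th roots successively after that. Put $\chi=\zeta_0$. For example, a point of $\Sigma_2$ is a $z\in\mathbb T$ with a square root of $z$, a square root of that root, and so on.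

**Lemma 4.4.** $H^1(\Sigma_p)\cong\mathbb Z[1/p]$, with $[\zeta_k]$ corresponding to $p^{-k}$.

*Proof.* Since $p[\zeta_{k+1}]=[\zeta_k]$, the rule $mp^{-k}\mapsto m[\zeta_k]$ is a well-defined homomorphism $\mathbb Z[1/p]\to H^1(\Sigma_p)$.

*Surjective.* The algebras $\{\varphi(\zeta_k):\varphi\in C(\mathbb T)\}$ increase with $k$ and together separate points, so by Stone–Weierstrass their union is dense in $C(\Sigma_p)$. Given $f\in C(\Sigma_p,\mathbb T)$, choose $|f-\varphi(\zeta_k)|<1$. By (5), $[f]=[\varphi(\zeta_k)]$. As $\zeta_k$ is onto, $\varphi$ has no zero, so $\varphi/|\varphi|=z^me^{i\psi}$ with $m=\deg\varphi$ and $\psi$ real. Hence $[f]=m[\zeta_k]$.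

*Injective.* Let $\zeta_k^m=e^{ig}$ with $g$ real. Choose $l\ge k$ and a real $\psi\in C(\mathbb T)$ with $|g-\psi(\zeta_l)|<1$. Since $\zeta_k=\zeta_l^{p^{l-k}}$,
$$\big|\zeta_l^{mp^{l-k}}e^{-i\psi(\zeta_l)}-1\big|=|e^{i(g-\psi(\zeta_l))}-1|<1 .$$
As $\zeta_l$ is onto, $z\mapsto z^{mp^{l-k}}e^{-i\psi(z)}$ is at distance less than $1$ from $1$ on $\mathbb T$. So its degree $mp^{l-k}$ is $0$, and $m=0$. $\square$

We identify $H^1(\Sigma_p)$ with $\mathbb Z[1/p]$. Then
$$\bigcap_{k}q^k\,\mathbb Z[1/p]=0\ \text{ for primes }q\ne p,\qquad \bigcap_{k\ge1}k\,\mathbb Z[1/p]=0. \tag{7}$$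
If $mp^{-j}=q^km_kp^{-l}$, then $q^k$ divides $p^lm$, hence $m$. If this holds for all $k$, then $m=0$. The second statement follows from the first with any $q\ne p$. On the other hand, $1\in\mathbb Z[1/p]$ is divisible by every $p^k$. This is how a solenoid displays its prime.

The last tool glues logarithms that exist on fibers.

**Lemma 4.5.** Let $\varphi:E\to B$ be a proper continuous surjection of locally compact metrizable spaces with connected fibers, $\sigma:B\to E$ a continuous section, and $f\in C(E,\mathbb T)$. Suppose that $[f]_{\varphi^{-1}(b)}=0$ for all $b$, and that $f\circ\sigma=e^{ig_0}$ with $g_0\in C(B,\mathbb R)$. Then $f=e^{ig}$ for some $g\in C(E,\mathbb R)$.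

*Proof.* On each fiber $f$ has a continuous logarithm. It is unique up to a constant in $2\pi\mathbb Z$, because the fiber is connected. Let $g$ be the one with $g(\sigma(b))=g_0(b)$. We must show that $g$ is continuous on $E$.

Fix $b_0$. Extend $g|_{\varphi^{-1}(b_0)}$ to $\tilde g\in C(E,\mathbb R)$ by Tietze. The set $\{|fe^{-i\tilde g}-1|<1\}$ is an open neighborhood of $\varphi^{-1}(b_0)$. A proper map between these spaces is closed, so the set contains $\varphi^{-1}(N)$ for some open $N\ni b_0$. On $\varphi^{-1}(N)$ put $g'=\tilde g+\operatorname{Arg}(fe^{-i\tilde g})$, so that $f=e^{ig'}$ with $g'$ continuous. On $N$ the function $g'\circ\sigma-g_0$ is continuous, has values in $2\pi\mathbb Z$, and is $0$ at $b_0$. So it is $0$ after shrinking $N$. On each fiber over $N$, both $g'$ and $g$ are logarithms of $f$, and they agree at $\sigma(b)$, so they are equal. Thus $g=g'$ on $\varphi^{-1}(N)$. $\square$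

## 5. A half-line with solenoids attached densely

**The construction.** Let $p_1,p_2,\dots$ be distinct primes. Put $Y_0=[0,\infty)$. Given $Y_{n-1}$, choose $x_n\in Y_{n-1}$ and let $Y_n=Y_{n-1}\vee\Sigma_n$, where $\Sigma_n=\Sigma_{p_n}$ is attached at its identity element to $x_n$. Let $f_n:Y_n\to Y_{n-1}$ be the retraction collapsing $\Sigma_n$ to $x_n$. All $Y_n$ are locally compact, metrizable and second countable, and $f_n$ is proper. For example, with $p_1=2$ and $x_1=1$, $Y_1$ is the half-line with a dyadic solenoid attached at the point $1$. The point $x_2$ may lie on the half-line or on that solenoid.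

We want solenoids everywhere, so we choose the $x_n$ such that

(8) *for all $k$ and all nonempty open $G\subseteq Y_k$ there is $n>k$ with $x_n\in G\ (\subseteq Y_k\subseteq Y_{n-1})$.*

To do so, fix a surjection $n\mapsto(k(n),j(n))$ from $\{1,2,\dots\}$ onto $\mathbb N\times\mathbb N$ with $k(n)<n$ for all $n$. (List the pairs so that each occurs infinitely often, and replace an entry with $k(n)\ge n$ by $(0,0)$.) As soon as $Y_k$ is defined, fix a countable base $(G^k_j)_{j\in\mathbb N}$ of nonempty open sets of $Y_k$. At step $n$ choose $x_n\in G^{k(n)}_{j(n)}$.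

Let $Y=\varprojlim(Y_n,f_n)$, with projections $r_n:Y\to Y_n$, and put $\rho=r_0:Y\to[0,\infty)$. View $Y_n\subseteq Y$ via $y\mapsto(\dots,f_n(y),y,y,y,\dots)$. Then $r_n$ is a retraction onto $Y_n$, $r_jr_k=r_{\min(j,k)}$, and $\rho r_k=\rho$. With metrics $d_n$ on $Y_n$, the metric $\sum_n2^{-n}\min(1,d_n(r_ny,r_ny'))$ defines the topology of $Y$. In it $y$ and $r_k(y)$ have distance at most $2^{-k}$, so $r_k\to\mathrm{id}$ uniformly. Each $\rho^{-1}[0,t]$ is an inverse limit of compacta, so $\rho$ is proper. Hence $Y$ is locally compact, second countable and metrizable, and it is noncompact since $\rho$ is onto. For $y\in\Sigma_n$ we have $r_{n-1}(y)=x_n$, so $\rho$ has the constant value $\rho(x_n)$ on $\Sigma_n$.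

**Connectedness, also near infinity.**

(9) *For $I=[s,t]$ or $I=[s,\infty)$, $\rho^{-1}(I)$ is connected.*

For $I=[s,t]$, the preimage of $I$ in $Y_n$ is the interval $I$ with the finitely many solenoids $\Sigma_j$, $j\le n$, $\rho(x_j)\in I$, successively attached at points. So it is compact and connected, and inverse limits of compact connected spaces are connected. Finally $\rho^{-1}[s,\infty)=\bigcup_{t\ge s}\rho^{-1}[s,t]$ is an increasing union of connected sets.

In particular $Y$ is connected, and the fibers $K_s=\rho^{-1}(s)$ are compact and connected. We record how $K_s$ is built. Since $\rho r_k=\rho$, $r_k(K_s)=K_s\cap Y_k$. Also $K_s\cap Y_0=\{s\}$. For $j\ge1$: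

(10) *$K_s\cap Y_j=K_s\cap Y_{j-1}$ if $\rho(x_j)\ne s$. If $\rho(x_j)=s$, then $K_s\cap Y_j=(K_s\cap Y_{j-1})\cup\Sigma_j$ and $(K_s\cap Y_{j-1})\cap\Sigma_j=\{x_j\}$.*

**Local unitaries.** Put $C_n=r_n^{-1}(\Sigma_n)$. It contains $\Sigma_n$, and $\rho$ is constant on it, so it is compact. Put $B_n=r_n^{-1}(\Sigma_n\setminus\{x_n\})\subseteq C_n$, which is open. Let $\kappa_n:Y_n\to\Sigma_n$ be the identity on $\Sigma_n$ and collapse $Y_{n-1}$ to the identity element, and let $u_n=\chi\circ\kappa_n\circ r_n\in C(Y,\mathbb T)$. Then: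

(11) *$u_n=1$ off $B_n$; $[u_n]_{\Sigma_n}=1\in\mathbb Z[1/p_n]$; for each $k$, $u_n$ is the $p_n^k$-th power of $\zeta_k\circ\kappa_n\circ r_n\in C(Y,\mathbb T)$.*

(12) *Every nonempty open $P\subseteq Y$ contains some $C_n$.*

For (12), $P\supseteq r_k^{-1}(G)$ for some $k$ and some nonempty open $G\subseteq Y_k$. By (8) take $n>k$ with $x_n\in G$. For $y\in C_n$ we have $r_{n-1}(y)=f_n(r_n(y))=x_n\in Y_k$, so $r_k(y)=x_n\in G$. Hence $C_n\subseteq P$.

**Why $Y$ alone does not suffice.** One would like to take $X=Y$ and use the class on $\Sigma_n$ as a label for the place $C_n$. This fails because $C_n$ is compact. The function $u_n-1$ is supported in $C_n$, so $u_n$ becomes $1$ in $C(Y^*)$. Equivalently, the unitary $1\in C(Y^*)$ has the two lifts $1$ and $u_n$, whose classes on $\Sigma_n$ are $0$ and $1$. For a fixed $n$ nothing is left at infinity.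

To make $\Sigma_n$ visible at infinity we multiply by a noncompact space. With $Y\times\mathbb N$ the class at height $k$ may depend on $k$: the unitary $(y,k)\mapsto u_n(y)^k$ has class $k$ on $\Sigma_n\times\{k\}$, so again there is no single value. With $Y\times[0,\infty)$ there is a single value, by (6), but the homeomorphism $(y,s)\mapsto(y,2s)$ moves $\{(y,4^k):k\}^*$ off itself. The second factor must be connected at infinity and must carry labels of its own. So we take a second tree.

## 6. The product of two trees and its integer-like invariants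

Let $Z$ be built in the same way from primes $q_1,q_2,\dots$, where all $p_n,q_m$ are distinct. Its data are $\Sigma_n',C_n',B_n',v_n,K'_s$. Write $\rho_Y,\rho_Z$ for the two maps to $[0,\infty)$, and $Z_0=[0,\infty)\subseteq Z$. Let
$$X=Y\times Z .$$
It is connected, locally compact, noncompact, second countable and metrizable. Let $\pi_Y:\beta X\to\beta Y$ and $\pi_Z:\beta X\to\beta Z$ extend the projections, and let
$$T_Y=\{\xi\in X^*:\pi_Y(\xi)\in Y\},\qquad T_Z=\{\xi\in X^*:\pi_Z(\xi)\in Z\}.$$
A point of $T_Y$ goes to infinity in the $Z$-direction only. These sets are open in $X^*$, because $Y$ and $Z$ are open in $\beta Y$ and $\beta Z$. They are disjoint: if $\pi_Y(\xi)\in Y$ and $\pi_Z(\xi)\in Z$, take compact neighborhoods $K,L$ of these points. Then $\pi_Y^{-1}(\operatorname{int}K)\cap\pi_Z^{-1}(\operatorname{int}L)$ is a neighborhood of $\xi$ that meets $X$ inside the compact set $K\times L$, so $\xi\in K\times L\subseteq X$. For compact $K\subseteq Y$ we have $(K\times Z)^*\subseteq T_Y$, and similarly for $T_Z$.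

**Definition of the invariants.** Let $U$ be the unitary group of $C(X^*)$ and let $u\in U$ have lift $\tilde u$. As on the cylinder, $\{|\tilde u|\le\frac12\}$ is compact, so it lies in $\{\rho_Y<t\}\times\{\rho_Z<t\}$ for some $t=t_{\tilde u}>0$. So $\tilde u$ has no zero on $\Sigma_n\times\rho_Z^{-1}[t,\infty)$, and none on $\Sigma_n\times Z$ if $\Sigma_n\subseteq\{\rho_Y\ge t\}$. Both $\rho_Z^{-1}[t,\infty)$ and $Z$ are connected by (9), so (6) gives:

(13) *$[\tilde u(\cdot,z)]_{\Sigma_n}\in\mathbb Z[1/p_n]$ is defined and has one and the same value for all $z$ with $\rho_Z(z)\ge t$. If $\Sigma_n\subseteq\{\rho_Y\ge t\}$, it is defined and has this same value for all $z\in Z$.*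

Call the value $w_n(u)$. Two lifts differ by an element of $C_0(X)$, which is less than $\frac12$ in modulus on $\Sigma_n\times\{z\}$ for $\rho_Z(z)$ large, so by (5) they give the same value. Products of lifts are lifts of products. So $w_n:U\to\mathbb Z[1/p_n]$ is a well-defined homomorphism. Symmetrically, the sets $\{y\}\times\Sigma_n'$ with $\rho_Y(y)\to\infty$ define $w_n':U\to\mathbb Z[1/q_n]$, and the symmetric form of (13) holds.

For $f\in C(Y,\mathbb T)$ we also write $f$ for the class of $f\circ\pi_Y$ in $U$. Then $w_n(f)=[f]_{\Sigma_n}$, and $w'_n(f)=0$ because $f\circ\pi_Y$ is constant on $\{y\}\times\Sigma_n'$. Similarly for $C(Z,\mathbb T)$. In particular $w_n(u_n)=1$: the label of $\Sigma_n$ has survived.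

**Lemma 6.1.** $D:=\{u\in U:w_n(u)=0=w'_n(u)\text{ for all }n\}$ equals $\bigcap_{k\ge1}\{v^k:v\in U\}$.

The lemma says that the joint kernel of the invariants is described by the group $U$ alone.

*Proof.* "$\supseteq$": if $u$ is a $k$-th power for every $k$, its values lie in $\bigcap_kk\,\mathbb Z[1/p]=0$ for the respective primes $p$, by (7).

"$\subseteq$": let $u\in D$ with lift $\tilde u$ and $t$ as above. Let $X_t=\{\max(\rho_Y,\rho_Z)\ge t\}$, which is closed with relatively compact complement, and let $f=\tilde u/|\tilde u|$ on $X_t$. We look for a logarithm of $f$ on $X_t$.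

**Step 1: classes on solenoids.** Since $\rho_Y$ is constant on $\Sigma_n$, $\Sigma_n\times\{z\}\subseteq X_t$ means that $\rho_Z(z)\ge t$ or $\Sigma_n\subseteq\{\rho_Y\ge t\}$. In either case $[f(\cdot,z)]_{\Sigma_n}=w_n(u)=0$ by (13). Likewise $[f(y,\cdot)]_{\Sigma_n'}=0$ whenever $\{y\}\times\Sigma_n'\subseteq X_t$.

**Step 2: classes on the fibers $K_s$.** Put $E_t=\{(s,s')\in[0,\infty)^2:\max(s,s')\ge t\}$. Let $(s,s')\in E_t$ and $z\in K'_{s'}$, so $K_s\times\{z\}\subseteq X_t$. We show $[f(\cdot,z)]_{K_s}=0$. The function $f(\cdot,z)$ is uniformly continuous on the compact set $K_s$ and $r_k\to\mathrm{id}$ uniformly, so for large $k$ we have $|f(y,z)-f(r_k(y),z)|<1$ for all $y\in K_s$. By (5) it suffices that $y\mapsto f(r_k(y),z)$ has a logarithm on $K_s$, and for this it suffices that $f(\cdot,z)$ has one on $r_k(K_s)=K_s\cap Y_k$. By (10) this set arises from a point by finitely many times adding a solenoid $\Sigma_j$ that meets the previous set in exactly one point. By Step 1, $f(\cdot,z)$ has a logarithm on each of these solenoids. Adjusting it by a constant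 in $2\pi\mathbb Z$, so that it agrees with the previous logarithm at the attaching point, we get a logarithm on the union. Similarly $[f(y,\cdot)]_{K'_{s'}}=0$ for $y\in K_s$.

**Step 3: classes on $K_s\times K'_{s'}$.** Apply Lemma 4.5 to the projection $K_s\times K'_{s'}\to K_s$ with section $y\mapsto(y,z_0)$, where $z_0\in K'_{s'}$ is fixed. The fibers are copies of the connected set $K'_{s'}$, the classes on fibers vanish, and $f(\cdot,z_0)$ has a logarithm on $K_s$. So $[f]_{K_s\times K'_{s'}}=0$.

**Step 4: a logarithm on $X_t$.** Apply Lemma 4.5 to the proper surjection $\rho_Y\times\rho_Z:X_t\to E_t$. Its fibers $K_s\times K'_{s'}$ are connected, and $(s,s')\mapsto(s,s')\in Y_0\times Z_0$ is a section $\sigma$. The function $f\circ\sigma$ has a logarithm because $E_t\cong[0,1]\times[0,\infty)$ is contractible: $E_t$ is the union of the arcs $\{\max(s,s')=r\}$, $r\ge t$. So $f=e^{ig}$ on $X_t$.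

**Step 5: roots.** Let $k\ge1$. Extend $e^{ig/k}$ from $X_t$ to an element of $C_b(X)$ by Tietze, and let $v$ be its image in $C(X^*)$. Since $X_t^*=X^*$, $v$ is unitary. On $X_t$ we have $|\tilde u-f|=\big||\tilde u|-1\big|$, and this is in $C_0(X_t)$ by (3), since $|\tilde u|=1$ on $X^*$. So $v^k=u$. $\square$

Now we see what an automorphism does to the local unitaries.

**Lemma 6.2.** Let $h$ be an automorphism of $C(X^*)$.

(i) $w_n(h(u_n))\ne0$, $w_j(h(u_n))=0$ for $j\ne n$, and $w'_j(h(u_n))=0$ for all $j$. Symmetrically for $v_n$ and $w'_n$.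

(ii) If $n_1,n_2,\dots$ are distinct and the $C'_{n_i}$ are pairwise disjoint and locally finite, then $v=\prod_{i\ge1}v_{n_i}^{\,i!}\in C(Z,\mathbb T)$ satisfies $v=1$ off $\bigcup_iC'_{n_i}$ and $w'_{n_i}(h(v))\ne0$ for all $i$.

*Proof.* (i) By (11), $u_n$ is a $p_n^k$-th power in $U$ for every $k$, hence so is $h(u_n)$. For every other prime $p$ in our two lists, the corresponding value of $h(u_n)$ lies in $\bigcap_kp_n^k\,\mathbb Z[1/p]=0$. If also $w_n(h(u_n))=0$, then $h(u_n)\in D$. By Lemma 6.1, $h(D)=D$, so $u_n\in D$, contradicting $w_n(u_n)=1$.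

(ii) Part (i) handles one $v_n$ at a time, but $h$ need not respect infinite products. The exponents $i!$ are there to get around this. Since $v_{n_j}=1$ off $C'_{n_j}$, the product is locally finite, so $v$ is continuous and $v=1$ off $\bigcup_iC'_{n_i}$. Fix $i$ and let $M>i$. Then
$$v=\prod_{j\le M}v_{n_j}^{\,j!}\cdot g_M^{\,M!},\qquad g_M=\prod_{j>M}v_{n_j}^{\,j!/M!}\in C(Z,\mathbb T).$$
By (i), $w'_{n_i}(h(v_{n_j}))=0$ for $j\ne i$, so
$$w'_{n_i}(h(v))-i!\,w'_{n_i}(h(v_{n_i}))=M!\,w'_{n_i}(h(g_M))\in M!\,\mathbb Z[1/q_{n_i}]\quad\text{for all }M>i.$$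
Every $k$ divides some such $M!$, so the left side is $0$ by (7). Finally $i!\,w'_{n_i}(h(v_{n_i}))\ne0$ by (i), since $\mathbb Z[1/q_{n_i}]$ is torsion-free. $\square$

From now on let $h$ be an arbitrary automorphism of $C(X^*)$, $h(f)=f\circ\theta$ with $\theta$ a homeomorphism of $X^*$. For $f\in C_b(X)$ we write $h(f)$ for $h$ applied to the image of $f$ in $C(X^*)$. Everything proved about $\theta$ also holds for $\theta^{-1}$. We must show $\theta=\mathrm{id}$.

## 7. Coordinates at infinity are fixed

**Claim 7.1.** If $\pi_Z(\xi)\notin Z$, then $\pi_Z(\theta(\xi))=\pi_Z(\xi)$. If $\pi_Y(\xi)\notin Y$, then $\pi_Y(\theta(\xi))=\pi_Y(\xi)$.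

*Proof.* By symmetry consider $Z$, and suppose that the claim fails at $\xi$.

**Step 1: locate the failure.** This step replaces one bad point of $X^*$ by a sequence of places in $X$. Take $f\in C(\beta Z,[0,1])$ with $f(\pi_Z(\xi))=0$ and $f(\pi_Z(\theta\xi))=1$. The set
$$V=\{\eta\in X^*:f(\pi_Z(\eta))<\tfrac13,\ f(\pi_Z(\theta\eta))>\tfrac23\}$$
is open and contains $\xi$. By (4) there is an open $O\subseteq X$ with $\xi\in\operatorname{cl}_{\beta X}O$, $(\operatorname{cl}_XO)^*\subseteq V$, and $f\circ\pi_Z<\frac13$ on $O$. Since $\pi_Z(\xi)\in\operatorname{cl}_{\beta Z}\pi_Z(O)$ is not in $Z$, $\pi_Z(O)$ is not relatively compact in $Z$, so $\rho_Z$ is unbounded on it. Choose $(y_i,z_i)\in O$, $i\ge1$, with $\rho_Z(z_{i+1})>\rho_Z(z_i)+2$. By (12) for $Z$ choose $n_i$ with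
$$C'_{n_i}\subseteq\{z:(y_i,z)\in O,\ |\rho_Z(z)-\rho_Z(z_i)|<1\}.$$
The $C'_{n_i}$ are pairwise disjoint and locally finite, and the $n_i$ are distinct.

**Step 2: a unitary supported there.** Let $v$ be as in Lemma 6.2(ii). Then $v=1$ off $\{z:f(z)<\frac13\}$, because $C'_{n_i}\subseteq\{z:(y_i,z)\in O\}$. Let $L=\bigcup_i\{y_i\}\times C'_{n_i}$. This is a locally finite union of compact sets, so it is closed. It is contained in $O$, so $L^*\subseteq V$. Let $\eta\in L^*$. Then $f(\pi_Z(\theta\eta))>\frac23$, so $\theta(\eta)$ is in the closure of $\{x\in X:f(\pi_Z(x))>\frac13\}$, where $v\circ\pi_Z=1$. Hence $h(v)(\eta)=1$, that is, $h(v)=1$ on $L^*$.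

**Step 3: contradiction.** We compute one class in two ways. Let $\tilde w$ be a lift of $h(v)$. By (3), $\tilde w-1\in C_0(L)$ on $L$, so for large $i$ we have $|\tilde w-1|<1$ on $\{y_i\}\times\Sigma'_{n_i}$, and $[\tilde w(y_i,\cdot)]_{\Sigma'_{n_i}}=0$ by (5). But for large $i$ also $\Sigma'_{n_i}\subseteq\{\rho_Z\ge t_{\tilde w}\}$, so by the second part of (13), in its form for $Z$, this class equals $w'_{n_i}(h(v))$ whatever $y_i$ is. This is nonzero by Lemma 6.2(ii). $\square$

If $\xi\notin T_Z$, then $\pi_Z(\theta\xi)=\pi_Z(\xi)\notin Z$, so $\theta(\xi)\notin T_Z$. The same holds for $\theta^{-1}$, and for $T_Y$. Therefore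
$$\theta(T_Z)=T_Z,\qquad\theta(T_Y)=T_Y. \tag{14}$$

## 8. Rigidity where only one coordinate is at infinity

**Claim 8.1.** $\theta=\mathrm{id}$ on $T_Y$ and on $T_Z$.

By symmetry we treat $T_Y$. For $\xi\in T_Y$ the coordinate $\pi_Z(\xi)$ is at infinity and fixed, so what may move is the finite coordinate in $Y$. It is natural to repeat the proof of Claim 7.1 with an infinite product of $u_{n_i}$'s. This stops at once: the points $y_i$ now stay in a compact subset of $Y$, so the sets $C_{n_i}$ can accumulate or even repeat, and $\prod_iu_{n_i}^{\,i!}$ need not be a continuous function on $Y$. What we can do is place a different $u_{n_i}$ at each height, that is, use a function on $X$ equal to $u_{n_i}(y)$ at height $z_i$. Such a function has no fixed value $w_{n_i}$. So we first compare it with $u_{n_i}$ itself at a height $z_i'$ where the class of $h(u_{n_i})$ is known, and then carry the class from $z_i'$ to $z_i$ through a connected piece of $Z$. For this we must know that $h$ respects heights.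

**Lemma 8.2.** For each compact $K\subseteq Y$ there is a compact $K'\subseteq Y$ such that $\theta((K\times W)^*)\subseteq(K'\times W)^*$ for every closed $W\subseteq Z$. Hence:

(a) if $f,g\in C_b(X)$ agree on $K'\times W$, then $h(f)=h(g)$ on $(K\times W)^*$;

(b) if $|f|=1$ on $K'\times W$, then $|h(f)|=1$ on $(K\times W)^*$.

*Proof.* By (14), $\theta((K\times Z)^*)$ is a compact subset of $T_Y=\bigcup_m\{\eta\in X^*:\pi_Y(\eta)\in\rho_Y^{-1}[0,m)\}$, an increasing union of open sets. So it lies in one of them. Put $K'=\rho_Y^{-1}[0,m]$ for that $m$. If $\pi_Y(\eta)\in\rho_Y^{-1}[0,m)$, then $\eta$ has a neighborhood in $\beta X$ that meets $X$ inside $K'\times Z$. So $\theta((K\times Z)^*)\subseteq(K'\times Z)^*$.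

Let $\eta\in(K\times W)^*$. As $\eta\in T_Y$, we have $\pi_Z(\eta)\notin Z$, so $\pi_Z(\theta\eta)=\pi_Z(\eta)\in\operatorname{cl}_{\beta Z}W$ by Claim 7.1. Suppose $\theta(\eta)\notin(K'\times W)^*$. Take $F\in C(\beta X,[0,1])$ with $F(\theta\eta)=1$ and $F=0$ on $K'\times W$, and let $N=\{x\in K'\times Z:F(x)\ge\frac12\}$. Since $\theta(\eta)\in\operatorname{cl}_{\beta X}(K'\times Z)$ and $\{F>\frac12\}$ is a neighborhood of $\theta(\eta)$, we have $\theta(\eta)\in\operatorname{cl}_{\beta X}N$. The set $\pi_Z(N)$ is closed in $Z$, because $N$ is closed and $K'$ is compact, and it is disjoint from $W$, because $F=0$ on $K'\times W$. So $\pi_Z(\theta\eta)\in\operatorname{cl}_{\beta Z}\pi_Z(N)\cap\operatorname{cl}_{\beta Z}W=\emptyset$, as $Z$ is normal. This is a contradiction. Parts (a) and (b) follow since $h(f)=f\circ\theta$. $\square$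

*Proof of Claim 8.1.* Suppose $\xi\in T_Y$ and $\theta(\xi)\ne\xi$.

**Step 0: set-up.** We again pass from the point $\xi$ to a sequence in $X$. Choose an open $V\ni\xi$ in $X^*$ with $V\subseteq T_Y$ and $V\cap\theta(V)=\emptyset$. Let $K$ be a compact neighborhood of $\pi_Y(\xi)$ in $Y$. By (4), with $\mathcal N=\pi_Y^{-1}(\operatorname{int}K)$, there is an open $O\subseteq K\times Z$ with $\xi\in\operatorname{cl}_{\beta X}O$ and $(\operatorname{cl}_XO)^*\subseteq V$. As $O$ is not relatively compact and $K$ is compact, there are $(y_i,z_i)\in O$ $(i\in\mathbb N)$ with $\rho_Z(z_i)$ strictly increasing to $\infty$. By (12) choose $n_i$ with $C_{n_i}\subseteq\{y:(y,z_i)\in O\}\subseteq K$. Repetitions among the $n_i$ are allowed. Let $K'$ be as in Lemma 8.2 for this $K$.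

**Step 1: find heights where the class is known.** Choose distinct points $d_{i,k}$ $(i,k\in\mathbb N)$ of $Z$ such that $\Delta=\{d_{i,k}\}$ is closed and discrete with $\rho_Z\to\infty$ along it, for instance by enumerating $\mathbb N\subseteq Z_0$ doubly. On the closed set $Y\times\Delta$ the assignment $(y,d_{i,k})\mapsto u_{n_i}(y)$ is continuous, so by Tietze there is $f_1\in C_b(X)$ with
$$f_1(y,d_{i,k})=u_{n_i}(y).$$
Let $g_1$ be a lift of $h(f_1)$. Fix $i$, and let $e_i$ be a lift of $h(u_{n_i})$. Since $f_1=u_{n_i}\circ\pi_Y$ on $Y\times\{d_{i,k}:k\in\mathbb N\}$, Lemma 8.2(a) and (3) give that $g_1-e_i$ restricted to $K\times\{d_{i,k}:k\in\mathbb N\}$ is in $C_0$ of that set. So for all large $k$ we have $|e_i|>\frac12>|g_1-e_i|$ on $\Sigma_{n_i}\times\{d_{i,k}\}$, and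
$$[g_1(\cdot,d_{i,k})]_{\Sigma_{n_i}}=[e_i(\cdot,d_{i,k})]_{\Sigma_{n_i}}=w_{n_i}(h(u_{n_i}))\ne0$$
by (5), (13) and Lemma 6.2(i). Fix such a $k=k_i$ and put $z_i'=d_{i,k_i}$. The $z_i'$ are distinct points of $\Delta$, so $\rho_Z(z'_i)\to\infty$.

**Step 2: connect $z_i'$ to $z_i$.** The purpose is a function whose image under $h$ has a class on $\Sigma_{n_i}$ that is the same at $z_i'$ and at $z_i$. Let $s_i\le s_i'$ be the minimum and maximum of $\rho_Z(z_i),\rho_Z(z'_i)$. Both tend to $\infty$, so we can choose an infinite $I\subseteq\mathbb N$ with $s'_i<s_j$ for $i<j$ in $I$. The sets $J_i=\rho_Z^{-1}[s_i,s'_i]$ $(i\in I)$ are compact, connected by (9), pairwise disjoint and locally finite, and $z_i,z_i'\in J_i$. Let $W=\bigcup_{i\in I}J_i$, which is closed. By Tietze there is $f_2\in C_b(X)$ with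
$$f_2(y,z)=u_{n_i}(y)\qquad(y\in Y,\ z\in J_i,\ i\in I).$$
Let $g_2$ be a lift of $h(f_2)$. As $|f_2|=1$ on $K'\times W$, Lemma 8.2(b) and (3) give $|g_2|>\frac12$ on $K\times J_i$ for all large $i\in I$. For these $i$, by (6), $[g_2(\cdot,z)]_{\Sigma_{n_i}}$ does not depend on $z\in J_i$.

**Step 3: at $z_i'$ the class is nonzero.** We have $f_2=f_1$ on $Y\times\{z'_i:i\in I\}$. By Lemma 8.2(a) and (3), $g_2-g_1$ is in $C_0$ of $K\times\{z'_i:i\in I\}$. For large $i\in I$, $|g_2-g_1|<\frac12<|g_2|$ on $\Sigma_{n_i}\times\{z'_i\}$, so the class equals $[g_1(\cdot,z'_i)]_{\Sigma_{n_i}}\ne0$.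

**Step 4: at $z_i$ the class is zero.** Here the assumption that $\theta$ moves $V$ off itself is used. Let
$$S=\bigcup_{i\in I}C_{n_i}\times\{z_i\},\qquad N=\bigcup_{i\in I}(Y\setminus B_{n_i})\times\{z_i\}.$$
Both are closed, and since $B_{n_i}\subseteq C_{n_i}$, $S\cup N=Y\times\{z_i:i\in I\}$. Since $S\subseteq O$, $S^*\subseteq V$, so $\theta(S^*)\cap S^*=\emptyset$. Also $S\subseteq K\times\{z_i:i\in I\}$, so Lemma 8.2 for the closed set $\{z_i:i\in I\}$ gives $\theta(S^*)\subseteq(Y\times\{z_i:i\in I\})^*=S^*\cup N^*$. Hence $\theta(S^*)\subseteq N^*$. Since $u_{n_i}=1$ off $B_{n_i}$, we have $f_2=1$ on $N$. So $h(f_2)=f_2\circ\theta=1$ on $S^*$, and $g_2-1\in C_0(S)$ on $S$ by (3). For large $i\in I$ we get $|g_2-1|<1$ on $\Sigma_{n_i}\times\{z_i\}$, and the class $[g_2(\cdot,z_i)]_{\Sigma_{n_i}}$ is $0$.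

Since $z_i,z_i'\in J_i$, Steps 2, 3 and 4 contradict each other. $\square$

## 9. Rigidity where both coordinates are at infinity

**Claim 9.1.** $\theta=\mathrm{id}$ on $X^*$.

For $\xi\notin T_Y\cup T_Z$, Claim 7.1 fixes both $\pi_Y(\xi)$ and $\pi_Z(\xi)$. One might hope that these determine $\xi$. They do not. Let $y_k\in Y_0$ and $z_k\in Z_0$ be the points with coordinate $k$, and let $\mathcal U$ be a nonprincipal ultrafilter on $\mathbb N$. The point $\xi=\lim_{k\to\mathcal U}(y_k,z_k)$ is in $\{(y_k,z_k):k\}^*$, and $\eta=\lim_{k\to\mathcal U}\lim_{l\to\mathcal U}(y_k,z_l)$ is in $\{(y_k,z_l):k<l\}^*$. Here both limits are taken in $\beta X$; they are not in $X$ because their $Y$-coordinates are not in $Y$. The two sets are disjoint and closed in $X$, so $\xi\ne\eta$. But both points have coordinates $\lim_{\mathcal U}y_k$ and $\lim_{\mathcal U}z_k$. So the coordinates at infinity may fail to separate two given points. The way out is to choose the points: $\theta$ moves a whole open set, and inside it we can find a point and its image that are separated by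 a product function $f(y)g(z)$.

*Proof.* Suppose $\theta(\xi)\ne\xi$.

**Step 1: set-up away from $T_Y\cup T_Z$.** By Claim 8.1 and continuity, $\xi\notin\operatorname{cl}(T_Y\cup T_Z)$. Choose an open $V\ni\xi$ in $X^*$ with $V\cap\theta(V)=\emptyset$ and $V\cap(T_Y\cup T_Z)=\emptyset$. By (14), $\theta(V)\cap(T_Y\cup T_Z)=\emptyset$ too. We use:

(15) *If $G\subseteq X$ is closed with $G^*\cap(T_Y\cup T_Z)=\emptyset$, then along every sequence in $G$ tending to infinity in $X$ both $\rho_Y\to\infty$ and $\rho_Z\to\infty$.*

Otherwise a subsequence lies in some $K\times Z$ or $Y\times K$ with $K$ compact. Its set of terms is closed and noncompact, and its nonempty remainder lies in $G^*\cap(T_Y\cup T_Z)$, a contradiction.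

**Step 2: a set of small boxes with remainder in $V$.** By (4) take an open, non-relatively compact $O\subseteq X$ with $(\operatorname{cl}_XO)^*\subseteq V$. By (15) for $\operatorname{cl}_XO$ there are $(y_i,z_i)\in O$ with $\rho_Y(y_{i+1})>\rho_Y(y_i)+2$ and $\rho_Z(z_{i+1})>\rho_Z(z_i)+2$ for all $i$. Choose compact neighborhoods $P_i\ni y_i$, $Q_i\ni z_i$ with $P_i\times Q_i\subseteq O$, on which $\rho_Y$, $\rho_Z$ differ by less than $1$ from $\rho_Y(y_i)$, $\rho_Z(z_i)$. Then $(P_i)$ and $(Q_i)$ are locally finite, so $S=\bigcup_iP_i\times Q_i$ is closed, and $S\subseteq O$ gives $S^*\subseteq V$.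

Let $R=\operatorname{int}S$ and $R^\circ=X^*\setminus(X\setminus R)^*$, an open subset of $X^*$. It contains the nonempty set $\{(y_i,z_i):i\}^*$, because $\{(y_i,z_i):i\}$ and $X\setminus R$ are disjoint closed sets. And $R^\circ\subseteq S^*$, because $X=S\cup(X\setminus R)$.

**Step 3: a sequence on the image side that avoids $S$.** The set $\theta(R^\circ)$ is open and nonempty. By (4) take an open, non-relatively compact $G\subseteq X$ with
$$(\operatorname{cl}_XG)^*\subseteq\theta(R^\circ)\subseteq\theta(S^*)\subseteq\theta(V).$$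
Since $\theta(V)\cap V=\emptyset$ and $S^*\subseteq V$, $(\operatorname{cl}_XG\cap S)^*=\emptyset$, so $\operatorname{cl}_XG\cap S$ is compact by (2). Hence there is a sequence in $G\setminus S$ tending to infinity in $X$, and by (15) both $\rho_Y$ and $\rho_Z$ tend to $\infty$ along it.

**Step 4: thin the sequence so that all cross boxes avoid $S$.** We choose recursively members $(y'_k,z'_k)$, $k\in\mathbb N$, of this sequence and compact neighborhoods $A_k\ni y'_k$, $B_k\ni z'_k$. Suppose $A_j,B_j$ are chosen for $j<k$. Let $I_k$ be the set of all $i$ such that $P_i$ meets some $A_j$ or $Q_i$ meets some $B_j$ with $j<k$. It is finite, by local finiteness of $(P_i)$ and $(Q_i)$. Choose $(y'_k,z'_k)$ in the sequence with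
$$\rho_Y(y'_k)>2+k+\max\rho_Y\Big(\bigcup_{j<k}A_j\cup\bigcup_{i\in I_k}P_i\Big),\qquad\rho_Z(z'_k)>2+k+\max\rho_Z\Big(\bigcup_{j<k}B_j\cup\bigcup_{i\in I_k}Q_i\Big),$$
where the maximum over the empty set is $0$. Then choose $A_k\subseteq\{|\rho_Y-\rho_Y(y'_k)|<1\}$ and $B_k\subseteq\{|\rho_Z-\rho_Z(z'_k)|<1\}$ so small that $(A_k\times B_k)\cap S=\emptyset$. This is possible as $S$ is closed and $(y'_k,z'_k)\notin S$.

By the inequalities, $A_k$ is disjoint from $A_j$ for $j<k$ and from $P_i$ for $i\in I_k$, and $\rho_Y>k+1$ on $A_k$. So the $A_k$ are pairwise disjoint and locally finite, and likewise the $B_k$, with $B_k\cap Q_i=\emptyset$ for $i\in I_k$. Moreover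
$$(A_k\times B_l)\cap S=\emptyset\quad\text{for all }k,l. \tag{16}$$
For $k=l$ this is by choice. If $k<l$ and $A_k$ meets $P_i$, then $i\in I_l$, so $B_l\cap Q_i=\emptyset$. If $l<k$ and $B_l$ meets $Q_i$, then $i\in I_k$, so $A_k\cap P_i=\emptyset$. In all cases $(A_k\times B_l)\cap(P_i\times Q_i)=\emptyset$ for every $i$.

**Step 5: separate by a product function.** Summing Urysohn functions over the locally finite families, we get $f\in C(Y,[0,1])$ with $f(y'_k)=1$ for all $k$ and $f=0$ off $\bigcup_kA_k$, and $g\in C(Z,[0,1])$ with $g(z'_k)=1$ for all $k$ and $g=0$ off $\bigcup_kB_k$. Let $F(y,z)=f(y)g(z)$. It vanishes off $\bigcup_{k,l}A_k\times B_l$, so $F=0$ on $S$ by (16).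

Pick $\eta\in\{(y'_k,z'_k):k\}^*\subseteq(\operatorname{cl}_XG)^*\subseteq\theta(R^\circ)$. Then $F(\eta)=1$. Put $\xi'=\theta^{-1}(\eta)\in R^\circ\subseteq S^*$, so $F(\xi')=0$. Since $\xi'\in V$, $\xi'\notin T_Y\cup T_Z$, so Claim 7.1 gives $\pi_Y(\eta)=\pi_Y(\xi')$ and $\pi_Z(\eta)=\pi_Z(\xi')$. Extending $f,g$ to $\beta Y,\beta Z$, we have $F=(f\circ\pi_Y)(g\circ\pi_Z)$ on $\beta X$, since this holds on the dense set $X$. Hence
$$0=F(\xi')=f(\pi_Y(\xi'))\,g(\pi_Z(\xi'))=f(\pi_Y(\eta))\,g(\pi_Z(\eta))=F(\eta)=1,$$
a contradiction. $\square$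

So $\theta=\mathrm{id}$, and $X=Y\times Z$ has all the properties listed in Theorem 2.1. This proves Theorem 2.1. Together with Example 1.6 it disproves the first item of the conjecture, as explained after Theorem 2.2. $\blacksquare$

## 10. Matrix algebras over $C_0(X)$, and continuum many coronas

**Proof of Theorem 2.2(a).** The plan is to write every automorphism by a formula with Borel graph. We have $\mathcal M(M_n(C_0(X)))=M_n(C_b(X))$ and $\mathcal Q(M_n(C_0(X)))=M_n(C(X^*))$, whose center is $C(X^*)1$. An automorphism $\Phi$ maps the center onto itself, and there it is the identity by Theorem 2.1. With matrix units $e_{kl}$ we get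
$$\Phi\Big(\sum_{k,l}f_{kl}e_{kl}\Big)=\sum_{k,l}f_{kl}\,\Phi(e_{kl})\qquad(f_{kl}\in C(X^*)).$$
Choose lifts $E_{kl}\in M_n(C_b(X))$ of $\Phi(e_{kl})$. The graph of $\Phi$ is
$$\Big\{(a,b):\ b-\sum_{k,l}a_{kl}E_{kl}\in M_n(C_0(X))\Big\}.$$
With $K_m$ as in Example 1.6, this set equals
$$\bigcap_{r\ge1}\bigcup_m\Big\{(a,b):\ \Big\|b(x)-\sum_{k,l}a_{kl}(x)E_{kl}(x)\Big\|\le\tfrac1r\ \text{ for all }x\in X\setminus K_m\Big\}.$$
For each $x$ the evaluation $a\mapsto a(x)\in M_n(\mathbb C)$ is strictly continuous: if $c\in C_0(X)$ has $c(x)=1$, then $\|a(x)\|\le\|a\cdot(c1)\|$. So the sets in braces are closed and the graph is $F_{\sigma\delta}$. Hence $\Phi$ is topologically trivial.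

**Proof of Theorem 2.2(b).** The plan is to recover the set of primes from the corona. For an infinite set $\mathcal P$ of primes, split $\mathcal P$ into two infinite sets $\{p_n\}$ and $\{q_n\}$ and build $X=X_{\mathcal P}$ as above. Let $U$ be the unitary group of $C(X^*_{\mathcal P})$ and $D=\bigcap_{k\ge1}\{v^k:v\in U\}$. We show:

(17) *$\mathcal P$ is the set of primes $p$ for which some $u\in U\setminus D$ is a $p^k$-th power in $U$ for every $k$.*

For $p=p_n$ take $u=u_n$. It is a $p_n^k$-th power for every $k$ by (11), and $u_n\notin D$ by Lemma 6.1, since $w_n(u_n)=1$. For $p=q_n$ take $v_n$. Conversely, let $p\notin\mathcal P$ and let $u$ be a $p^k$-th power for every $k$. Then each $w_n(u)$ and each $w'_n(u)$ lies in $\bigcap_kp^k\,\mathbb Z[1/p']$ for some $p'\in\mathcal P$, $p'\ne p$, and so is $0$ by (7). Hence $u\in D$ by Lemma 6.1.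

An isomorphism of coronas carries unitary groups onto each other and respects powers, so by (17) the set $\mathcal P$ is an isomorphism invariant of $C(X^*_{\mathcal P})$. There are $2^{\aleph_0}$ infinite sets of primes, and each $X_{\mathcal P}$ is a space as in Theorem 2.1. $\blacksquare$
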